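\title{Automorphisms of the lattice of computably enumerable vector spaces modulo finite dimension}

\begin{abstract}
Let $V_\infty$ be the standard computable vector space of countably infinite dimension over a computable field $F$, let $\mathcal L(V_\infty)$ be its lattice of computably enumerable subspaces, and let $\mathcal L^*(V_\infty)$ be the quotient of this lattice modulo finite dimension. We show that both lattices are generated by eight elements and that $\mathcal L^*(V_\infty)$ has exactly $\aleph_0$ automorphisms, whatever the field $F$. We then determine all of them. They are induced by the computable semilinear maps with finite-dimensional kernel and finite-codimensional image; the inducing map is unique up to a nonzero scalar and a perturbation of finite rank; and the index of the map identifies the quotient of $\operatorname{Aut}\mathcal L^*(V_\infty)$ by the image of $\operatorname{Aut}\mathcal L(V_\infty)$ with $\mathbb Z$.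
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{computable field} is a field whose elements form a decidable set of natural numbers and whose addition and multiplication are computable functions. Fix such a field $F$, and let $V=V_\infty$ be the space of finitely supported sequences of elements of $F$, with its standard basis $e_0,e_1,\dots$. Vectors are coded by numbers, the vector operations are computable, and Gaussian elimination decides whether a finite list of vectors is linearly dependent. A subspace is \emph{computably enumerable} (c.e.) if an algorithm lists its vectors. The intersection and the sum of two c.e.\ subspaces are c.e., so the c.e.\ subspaces form a lattice $\mathcal L=\mathcal L(V_\infty)$ under inclusion, with meet $A\cap B$ and join $A+B$.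

Write $A\subseteq^*B$ if $A\subseteq B+Z$ for some finite-dimensional $Z$. Since $(A+B)/B\cong A/(A\cap B)$, this says that $A\cap B$ has finite codimension in $A$. Write $A=^*B$ if $A\subseteq^*B\subseteq^*A$, that is, if $\dim\big((A+B)/(A\cap B)\big)<\infty$. If $A\subseteq^*B$, then $A+C\subseteq^*B+C$, and $A\cap C\subseteq^*B\cap C$ because $(A\cap C)/(A\cap B\cap C)$ embeds in $A/(A\cap B)$. So $=^*$ is a congruence. The quotient lattice is $\mathcal L^*=\mathcal L^*(V_\infty)$; the class of $A$ is $[A]$, and $[A]\le[B]$ if and only if $A\subseteq^*B$.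

Let $\sigma$ be an automorphism of $F$. A map $n:V\to V$ is \emph{$\sigma$-semilinear} if $n(\alpha u+\beta v)=\sigma(\alpha)n(u)+\sigma(\beta)n(v)$ for all $u,v\in V$ and $\alpha,\beta\in F$. The pair $(n,\sigma)$ is a \emph{computable semilinear transformation} if both $n$ and $\sigma$ are computable. Guichard's theorem states that every automorphism of $\mathcal L$ has the form $W\mapsto n(W)$ for a bijective computable semilinear transformation $(n,\sigma)$; in particular $\mathcal L$ has only countably many automorphisms. The question, posed in \cite{survey}, is the following.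

\begin{quote}
How many automorphisms does $\mathcal L^*(V_\infty)$ have? The field $F$ is arbitrary, and the answer might depend on it.
\end{quote}

Computable permutations of the basis give infinitely many automorphisms, and a countable lattice has at most $2^{\aleph_0}$. There are reasons to expect the larger number. In $\mathcal L$ the atoms are the lines, and an automorphism is determined by what it does to them. In $\mathcal L^*$ every finite-dimensional subspace is identified with $0$, and there are no atoms at all: an infinite-dimensional c.e.\ subspace has a computable basis, and its even-numbered vectors span a c.e.\ subspace strictly in between. The coordinate subspaces $\operatorname{span}\{e_n:n\in A\}$ with $A$ decidable give a sublattice of $\mathcal L^*$ isomorphic to the Boolean algebra of decidable sets modulo finite sets. This is a countable atomless Boolean algebra, hence isomorphic to the algebra of clopen subsets of $\{0,1\}^\omega$, on which the translations act as $2^{\aleph_0}$ different automorphisms. Finally, the field may have $2^{\aleph_0}$ automorphisms, as $\mathbb Q(t_0,t_1,\dots)$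 does by permuting the variables. Against all this stands one fact: subspaces in general position can be added and multiplied by means of $\cap$ and $+$, and this arithmetic makes the lattice very rigid.

\begin{theorem}\label{thm:count}
For every computable field $F$, the lattices $\mathcal L(V_\infty)$ and $\mathcal L^*(V_\infty)$ are finitely generated; eight generators suffice. Consequently $\mathcal L^*(V_\infty)$ has exactly $\aleph_0$ automorphisms.
\end{theorem}

Not every automorphism of $\mathcal L^*$ is visibly inherited from $\mathcal L$. The shift $e_i\mapsto e_{i+1}$ is not onto, but it misses only one dimension, and this is invisible in $\mathcal L^*$. Call $n:V\to V$ a \emph{computable semilinear Fredholm map} if $(n,\sigma)$ is a computable semilinear transformation for some $\sigma$, $\dim\ker n<\infty$ and $\operatorname{codim}\operatorname{im}n<\infty$. Its \emph{index} is $\operatorname{ind}n=\dim\ker n-\operatorname{codim}\operatorname{im}n$. For maps $f,g$ into a vector space, $f\equiv g$ means that $f-g$ takes its values in a finite-dimensional subspace.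

\begin{theorem}\label{thm:class}
\begin{enumerate}
\item[(a)] Each computable semilinear Fredholm map $n$ induces an automorphism $\Phi_n:[W]\mapsto[n(W)]$ of $\mathcal L^*(V_\infty)$, and every automorphism of $\mathcal L^*(V_\infty)$ is of this form.
\item[(b)] $\Phi_n=\Phi_{n'}$ if and only if $n'\equiv\lambda n$ for some $\lambda\in F^\times$.
\item[(c)] $\Phi_n\mapsto\operatorname{ind}n$ is a well-defined surjective homomorphism $\operatorname{Aut}\mathcal L^*(V_\infty)\to\mathbb Z$. Its kernel is the group of automorphisms induced by bijective computable semilinear maps, which is the image of $\operatorname{Aut}\mathcal L(V_\infty)$.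
\end{enumerate}
\end{theorem}

Thus the shift, of index $-1$, induces an automorphism that does not come from $\mathcal L$, and the quotient of $\operatorname{Aut}\mathcal L^*$ by the image of $\operatorname{Aut}\mathcal L$ is $\mathbb Z$.

The classification rests on a theorem about a ring. Let $R=R(V)$ be the ring of computable linear maps $V\to V$, let $I$ be the ideal of those of finite rank, and let $R^*=R/I$, with $[T]$ the class of $T$. For a computable automorphism $\sigma$ of $F$ let $\tilde\sigma(\sum\lambda_ie_i)=\sum\sigma(\lambda_i)e_i$. This is a computable $\sigma$-semilinear bijection. Its inverse is computable too, since $\sigma^{-1}(\lambda)$ is found by searching for $\kappa$ with $\sigma(\kappa)=\lambda$. So $\gamma_\sigma[T]=[\tilde\sigma T\tilde\sigma^{-1}]$ is a ring automorphism of $R^*$.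

\begin{theorem}\label{thm:ring}
For every ring automorphism $\alpha$ of $R^*$ there are a unit $c\in R^*$ and a computable automorphism $\sigma$ of $F$ such that $\alpha(\tau)=c\,\gamma_\sigma(\tau)\,c^{-1}$ for all $\tau\in R^*$.
\end{theorem}

Sections \ref{sec:prelim}--\ref{sec:eight} prove Theorem \ref{thm:count}. Section \ref{sec:fredholm} studies the automorphisms $\Phi_n$, Section \ref{sec:coord} reduces the classification to Theorem \ref{thm:ring}, and Section \ref{sec:ring} proves that theorem. Guichard's theorem is used only for the last clause of Theorem \ref{thm:class}(c).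

\section{Computable linear algebra modulo finite rank}\label{sec:prelim}

Two principles are used throughout. An unbounded search computes a function provided it always terminates and success can be recognized; membership in a c.e.\ set can be recognized by waiting. And an algorithm may contain any finite amount of data, such as a basis of a finite-dimensional space, even if we have no procedure for finding those data.

Put $H_k=\operatorname{span}(e_0,\dots,e_{k-1})$. Every finite-dimensional subspace lies in some $H_k$. The \emph{top index} of $v\ne0$ is the largest $i$ such that $e_i$ occurs in $v$. A \emph{computable basis} of a subspace is a basis given as a finite list or as a computable sequence.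

\begin{lemma}\label{lem:bases}
\begin{enumerate}
\item[(a)] Every c.e.\ subspace $A$ has a computable basis $(a_n)$. If $(b_n)$ is a computable family of vectors with the same index set, then the linear map $a_n\mapsto b_n$ is computable on $A$.
\item[(b)] If $A$ is c.e.\ and infinite-dimensional, there is a computable linear isomorphism $V\to A$ whose inverse is computable on $A$.
\item[(c)] If $A_0\subseteq A$ are c.e.\ and $A_0$ has finite codimension in $A$, then a computable basis of $A_0$ extends by finitely many vectors to a computable basis of $A$.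
\item[(d)] A finite-dimensional subspace $Z$ is decidable and is the range of a computable projection.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $A$ is infinite-dimensional, list $A$ and keep each vector that is independent of those already kept; this is where decidability of dependence enters. Given $v\in A$, a search through all finite combinations finds $v=\sum\lambda_na_n$, and then $\sum\lambda_nb_n$ is computed. (b) Take $e_n\mapsto a_n$, and apply (a) to $a_n\mapsto e_n$. (c) Add a basis of a complement. (d) We have $v\in Z$ if and only if $v$ depends on a fixed basis of $Z$. If $Z\subseteq H_k$, truncate to the first $k$ coordinates and apply a projection of $H_k$ onto $Z$, which is a finite matrix.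
\end{proof}

The relation $\equiv$ is preserved by composing on the right with any map and on the left with any semilinear map, because semilinear maps send finite-dimensional spaces to finite-dimensional spaces. If $f\equiv g$ are semilinear, then $f(W)=^*g(W)$ for every subspace $W$. For $S,T\in R$, $S\equiv T$ means $[S]=[T]$. Call $\xi\in R^*$ \emph{left cancellable} if $\xi\tau=0$ implies $\tau=0$. The next lemma translates images and kernels into the language of the ring $R^*$, which is the language that a ring automorphism respects.

\begin{lemma}\label{lem:dictionary}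
Let $S,T\in R$.
\begin{enumerate}
\item[(a)] $\operatorname{im}T\subseteq^*\operatorname{im}S$ if and only if $[T]\in[S]R^*$.
\item[(b)] If $\ker S$ is finite-dimensional, then $[S]$ is left cancellable.
\item[(c)] $[S]$ is a unit of $R^*$ if and only if $S$ is Fredholm.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\operatorname{im}T\subseteq\operatorname{im}S+Z$ with $Z$ finite-dimensional. Given $n$, search for $y\in V$ and $z\in Z$ with $Te_n=Sy+z$, and put $Ae_n=y$. Then $A\in R$ and $T-SA$ has values in $Z$. Conversely, $T\equiv SA$ gives $\operatorname{im}T=^*\operatorname{im}SA\subseteq\operatorname{im}S$.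

(b) If $ST$ has values in a finite-dimensional $Z$, then $\operatorname{im}T\subseteq S^{-1}(Z)$, which has dimension at most $\dim Z+\dim\ker S$.

(c) Let $SA=1+K$ and $AS=1+K'$ with $K,K'$ of finite rank. Then $\operatorname{im}S\supseteq\ker K$, which has finite codimension, and $Sv=0$ implies $v=-K'v\in\operatorname{im}K'$. Conversely, let $S$ be Fredholm. By (a), $[S]\rho=1$ for some $\rho$. Then $[S](\rho[S]-1)=0$, and (b) gives $\rho[S]=1$.
\end{proof}

All of this holds for any space $M$ with a computable basis indexed by an infinite decidable set, since a computable bijection of bases identifies $M$ with $V$. We write $R(M)$ and $R^*(M)$ for the corresponding rings.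

\section{Graphs and their arithmetic}\label{sec:graphs}

The mechanism is already visible in $F^3$.

\begin{example}\label{ex:plane}
Let $V_1,V_2,V_3$ be the coordinate axes of $F^3$. For $a,b\in F$ consider the lines $G^{12}_a=F(1,-a,0)$ and $G^{23}_b=F(0,1,-b)$. Their sum consists of the vectors $(v,\,w-av,\,-bw)$. Such a vector lies in the plane $V_1+V_3$ exactly when $w=av$, and then it equals $(v,0,-bav)$. So $(G^{12}_a+G^{23}_b)\cap(V_1+V_3)=F(1,0,-ba)=G^{13}_{ba}$: one join and one meet multiply $a$ by $b$ (Figure \ref{fig:product}). Taking $b=1$ transports $a$ from one side of the triangle to another. Two consequences foreshadow the whole paper. A sublattice that contains the axes, the lines $G^{ij}_1$ and the line $G^{12}_a$ contains $G^{12}_{a^k}$ for all $k$. And a lattice automorphism that fixes the axes and the lines $G^{ij}_1$ permutes the lines $G^{12}_a$, which are the lines in $V_1+V_2$ other than $V_2$, by a multiplicative bijection $a\mapsto a'$ of $F$.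
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw (-0.4,0)--(5.4,0);
\draw (0,0)--(1.5,3)--(4,0);
\draw[thick] (0.5,2.28)--(5.07,-0.28);
\foreach \p in {(0,0),(1.5,3),(4,0),(1,2),(3.5,0.6),(4.571,0)} \fill \p circle (1.6pt);
\node at (0,-0.3) {$V_1$};
\node at (1.5,3.3) {$V_2$};
\node at (3.9,-0.3) {$V_3$};
\node at (0.35,1.85) {$G^{12}_a$};
\node at (3.95,0.87) {$G^{23}_b$};
\node at (4.95,0.32) {$G^{13}_{ba}$};
\end{tikzpicture}
\caption{Multiplication in the lattice of subspaces of $F^3$, with lines through $0$ drawn as points and planes as lines. The $V_i$ are the coordinate axes. The join of $G^{12}_a=F(1,-a,0)$ and $G^{23}_b=F(0,1,-b)$ meets $V_1+V_3$ in $G^{13}_{ba}=F(1,0,-ba)$.}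
\label{fig:product}
\end{figure}

The computation used neither division nor commutativity, so the scalars may be replaced by operators. Since $V$ is infinite-dimensional, it is the direct sum of three copies of itself. Let $\iota_i:V\to V$ be the linear map $\iota_i(e_n)=e_{3n+i-1}$ and let $V_i=\iota_i(V)$ for $i=1,2,3$, so that $V=V_1\oplus V_2\oplus V_3$. We write $(v_1,v_2,v_3)$ for $\iota_1v_1+\iota_2v_2+\iota_3v_3$. For $T\in R$ and $i\ne j$ the \emph{graph}
\[
G^{ij}_T=\{\iota_iv-\iota_jTv:\ v\in V\}
\]
is a c.e.\ subspace. The minus sign makes $G^{ij}_1=G^{ji}_1$ and removes signs from the formulas below. The five subspaces $V_1,V_2,V_3,G^{12}_1,G^{13}_1$ are called the \emph{frame}. A \emph{lattice polynomial} is an expression built from variables by $\cap$ and $+$.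

\begin{lemma}\label{lem:arith}
Let $S,T\in R$ and let $i,j,k$ be distinct.
\begin{enumerate}
\item[(a)] $(G^{ij}_T+G^{jk}_S)\cap(V_i+V_k)=G^{ik}_{ST}$.
\item[(b)] $\Big(\big[(G^{12}_T+V_3)\cap(G^{13}_1+V_2)\big]+G^{32}_S\Big)\cap(V_1+V_2)=G^{12}_{T+S}$.
\item[(c)] For each pair $i\ne j$ there is a lattice polynomial, independent of $T$, that computes $G^{ij}_T$ from $G^{12}_T$ and the frame.
\item[(d)] $[G^{ij}_T]=[G^{ij}_S]$ in $\mathcal L^*$ if and only if $[T]=[S]$ in $R^*$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The vector $\iota_iv-\iota_jTv+\iota_jw-\iota_kSw$ lies in $V_i+V_k$ if and only if $w=Tv$, and then it equals $\iota_iv-\iota_kSTv$.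

(b) A vector of the form $(v,-Tv,*)$ and also of the form $(u,*,-u)$ equals $(v,-Tv,-v)$, so the bracket is the set of these. Adding $(0,-Sw,w)\in G^{32}_S$ kills the third coordinate exactly when $w=v$, and leaves $(v,-(T+S)v,0)$.

(c) First, (a) computes $G^{23}_1$ from $G^{21}_1=G^{12}_1$ and $G^{13}_1$, so all six $G^{ij}_1$ are available. By (a), $G^{ij}_T$ and $G^{jk}_1$ give $G^{ik}_T$, while $G^{ki}_1$ and $G^{ij}_T$ give $G^{kj}_T$. So either index of a graph may be replaced by the third one. The pair $(1,2)$ leads to $(1,3)$ and $(3,2)$; then $(1,3)$ leads to $(2,3)$, $(3,2)$ to $(3,1)$, and $(2,3)$ to $(2,1)$.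

(d) We have $G^{ij}_T+G^{ij}_S=G^{ij}_T\oplus\iota_j\operatorname{im}(T-S)$. So $G^{ij}_S\subseteq^*G^{ij}_T$ if and only if $T-S$ has finite rank, a condition symmetric in $S$ and $T$.
\end{proof}

Graphs of total operators are special subspaces, but they generate everything. The reason is that a listing of a c.e.\ subspace is a computable linear map from $V$ onto it, and the spare summand can serve as the domain of that map.

\begin{lemma}\label{lem:generate}
Every c.e.\ subspace $W$ is the value of a lattice polynomial at $V_1,V_2,V_3$ and finitely many graphs $G^{ij}_T$ with $T\in R$.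
\end{lemma}

\begin{proof}
Suppose first that $W\subseteq V_i+V_j$, and let $k$ be the third index. List $W$ computably as $w_0,w_1,\dots$, write $w_n=\iota_ia_n+\iota_jb_n$, and define $A,B\in R$ by $Ae_n=a_n$, $Be_n=b_n$. Then $W=\{\iota_iAv+\iota_jBv:v\in V\}$. The vector $\iota_kv+\iota_iAv+\iota_ku-\iota_jBu$ lies in $V_i+V_j$ if and only if $u=-v$, so
\[
W=(G^{ki}_{-A}+G^{kj}_B)\cap(V_i+V_j).
\]

A general $W$ leaves no summand free, so we cut it into pieces that do. Let $D$ be the c.e.\ subspace of third coordinates of vectors of $W$. For each vector $v$ of a computable basis of $D$, search for a vector of $W$ with third coordinate $v$ and write it as $(-f_1v,-f_2v,v)$. By Lemma \ref{lem:bases}(a) this defines computable linear maps $f_1,f_2:D\to V$, and $W'=\{(-f_1v,-f_2v,v):v\in D\}\subseteq W$. Every $w\in W$ differs from the element of $W'$ with the same third coordinate by a vector of $W_0=W\cap(V_1+V_2)$, so $W=W_0+W'$. Let $\Gamma_1=\{(-f_1v,0,v):v\in D\}$ and $\Gamma_2=\{(0,-f_2v,v):v\in D\}$. Comparing third coordinates gives $W'=(\Gamma_1+V_2)\cap(\Gamma_2+V_1)$. Each of the c.e.\ subspaces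 $W_0,\Gamma_1,\Gamma_2$ lies in a sum of two of the $V_i$, so the first case applies to them.
\end{proof}

\section{Eight generators}\label{sec:eight}

By Lemma \ref{lem:generate} it suffices to produce all graphs from finitely many subspaces. One would like a single operator $\psi$ that contains every $T\in R$ as a block: split the basis into rows $e_{\langle k,0\rangle},e_{\langle k,1\rangle},\dots$, where $\langle\cdot,\cdot\rangle$ is a computable bijection $\omega^2\to\omega$, and let $\psi$ act on the $k$th row as the $k$th operator. No such $\psi$ exists in $R$, for $Te_n=\psi e_{\langle n,n\rangle}+e_0$ would define an element of $R$ that differs from the $n$th block at $e_n$ for every $n$. But the graph of a \emph{partial} operator is still a c.e.\ subspace, and the partial computable functions can be listed. This is the point where it matters that the lattice consists of c.e.\ subspaces.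

\begin{proof}[Proof of Theorem \ref{thm:count}]
Let $\varphi_0,\varphi_1,\dots$ be a standard enumeration of the partial computable functions $\omega\to V$: every such function occurs, and the set of triples $(k,n,v)$ with $\varphi_k(n)=v$ is c.e. Let $\psi$ be the linear map defined on the span of those $e_{\langle k,n\rangle}$ for which $\varphi_k(n)$ is defined, by $\psi e_{\langle k,n\rangle}=\varphi_k(n)$. Its graph
\[
U=\{\iota_1y-\iota_2\psi y:\ y\in\operatorname{dom}\psi\}
\]
is spanned by the c.e.\ set of vectors $\iota_1e_{\langle k,n\rangle}-\iota_2\varphi_k(n)$, so $U\in\mathcal L$. To reach the $k$th row, define $J,B\in R$ by $Je_n=e_{\langle0,n\rangle}$ and $Be_{\langle k,n\rangle}=e_{\langle k+1,n\rangle}$, so that $B^kJe_n=e_{\langle k,n\rangle}$. Let $\mathcal G$ be the sublattice of $\mathcal L$ generated by the eight elements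
\[
V_1,\ V_2,\ V_3,\ G^{12}_1,\ G^{13}_1,\ G^{12}_B,\ G^{12}_J,\ U,
\]
and let $\mathcal T$ be the set of $T\in R$ with $G^{ij}_T\in\mathcal G$ for all $i\ne j$. By Lemma \ref{lem:arith}(c), $\mathcal T$ contains $1,B,J$, and by Lemma \ref{lem:arith}(a) it is closed under products. So $B^kJ\in\mathcal T$ for all $k$.

Let $T\in R$ and choose $k$ with $\varphi_k(n)=Te_n$ for all $n$. Then $B^kJv\in\operatorname{dom}\psi$ and $\psi B^kJv=Tv$ for all $v\in V$. A vector $\iota_3v-\iota_1B^kJv+\iota_1y-\iota_2\psi y$ lies in $V_3+V_2$ if and only if $y=B^kJv$, and then it equals $\iota_3v-\iota_2Tv$. Hence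
\[
(G^{31}_{B^kJ}+U)\cap(V_3+V_2)=G^{32}_T .
\]
Replacing the index $3$ by $1$ as in the proof of Lemma \ref{lem:arith}(c) gives $G^{12}_T\in\mathcal G$, so $T\in\mathcal T$. Thus $\mathcal T=R$, and $\mathcal G=\mathcal L$ by Lemma \ref{lem:generate}. The classes of the eight elements generate the quotient $\mathcal L^*$.

An automorphism is determined by its values on generators, and $\mathcal L^*$ is countable. So there are at most $\aleph_0^{\,8}=\aleph_0$ automorphisms. For the lower bound, note that a computable linear bijection has a computable inverse and preserves $=^*$, so it induces an automorphism of $\mathcal L^*$. Let $A_k=\{\langle k,n\rangle:n\in\omega\}$ and $W_k=\operatorname{span}\{e_m:m\in A_k\}$. For $k\ge1$, the permutation of the basis that exchanges $e_{\langle0,n\rangle}$ with $e_{\langle k,n\rangle}$ for all $n$ and fixes the other basis vectors sends $[W_0]$ to $[W_k]$. The $W_k$ are infinite-dimensional with $W_k\cap W_l=0$ for $k\ne l$, so the classes $[W_k]$ are distinct, and so are these automorphisms.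
\end{proof}

\section{Fredholm maps and the index}\label{sec:fredholm}

If $(n,\sigma)$ is a computable semilinear transformation, then $n_0=n\tilde\sigma^{-1}$ is linear and computable, with $\operatorname{im}n_0=\operatorname{im}n$ and $\ker n_0=\tilde\sigma(\ker n)$. A semilinear bijection maps bases to bases, so it preserves dimension and codimension. Hence $n$ is Fredholm if and only if $n_0$ is, and $\operatorname{ind}n=\operatorname{ind}n_0$. The factorization $n=n_0\tilde\sigma$ reduces most statements to the linear case.

\begin{lemma}\label{lem:induce}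
Let $n,n'$ be computable semilinear Fredholm maps. Then $\Phi_n:[W]\mapsto[n(W)]$ is an automorphism of $\mathcal L^*$, the map $nn'$ is again Fredholm, and $\Phi_n\Phi_{n'}=\Phi_{nn'}$. There is a computable semilinear Fredholm map $n^\sharp$ with $nn^\sharp\equiv1\equiv n^\sharp n$.
\end{lemma}

\begin{proof}
For c.e.\ $W$, both $n(W)$ and $n^{-1}(W)$ are c.e.\ subspaces. Both operations are monotone, and they respect $\subseteq^*$: from $W\subseteq W'+Z$ we get $n(W)\subseteq n(W')+n(Z)$, and $n$ embeds $n^{-1}(W)/n^{-1}(W\cap W')$ semilinearly in $W/(W\cap W')$. The Fredholm conditions give $n(n^{-1}W)=W\cap\operatorname{im}n=^*W$ and $n^{-1}(nW)=W+\ker n=^*W$. So $\Phi_n$ is an order automorphism, hence a lattice automorphism. The kernel $n'^{-1}(\ker n)$ of $nn'$ is finite-dimensional, and $n(n'V)=^*nV=^*V$. Finally, write $n=n_0\tilde\sigma$. By Lemma \ref{lem:dictionary}(c), $[n_0]$ is a unit; let $n_0^\sharp\in R$ represent its inverse, and put $n^\sharp=\tilde\sigma^{-1}n_0^\sharp$.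
\end{proof}

To decide when $\Phi_n$ is the identity we need the analog, modulo finite dimension, of the fact that a map sending every vector to a multiple of itself is a scalar. The alternative must be witnessed by computable sequences, so that it can be turned into a c.e.\ subspace or an element of $R$.

\begin{lemma}\label{lem:dichotomy}
Let $m:V\to V$ be computable and $\sigma$-semilinear. Then one of the following holds.
\begin{enumerate}
\item[(i)] There are $\lambda\in F$ and $k$ with $mv-\lambda v\in H_k$ for all $v$; if $\lambda\ne0$, then $\sigma=\mathrm{id}$.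
\item[(ii)] There are computable sequences $(v_n)$ and $k_0<k_1<\cdots$ such that $v_n$ and $mv_n$ lie in $H_{k_{n+1}}$ and are linearly independent modulo $H_{k_n}$. In particular the vectors $v_0,mv_0,v_1,mv_1,\dots$ are linearly independent.
\end{enumerate}
\end{lemma}

\begin{proof}
Suppose that for every $k$ there is $v$ with $v,mv$ independent modulo $H_k$. This condition is decidable, so given $k_n$ we can search for $v_n$ and then choose $k_{n+1}$ large; this gives (ii). Otherwise fix $k$ such that for every $v\notin H_k$ there is $\lambda_v\in F$ with $mv\sim\lambda_vv$, where $\sim$ is congruence modulo $H_k$. If $v,v'$ are independent modulo $H_k$, then $\lambda_vv+\lambda_{v'}v'\sim m(v+v')\sim\lambda_{v+v'}(v+v')$ gives $\lambda_v=\lambda_{v'}$. If $v,v'\notin H_k$ are dependent modulo $H_k$, a third vector is independent of each of them, so again $\lambda_v=\lambda_{v'}$. Call the common value $\lambda$. A vector $u\in H_k$ is the difference $(u+e_k)-e_k$ of two vectors outside $H_k$, so $mu\sim\lambda u$ as well. If $\lambda\ne0$ and $\kappa\in F$, then $\sigma(\kappa)\lambda e_k\sim m(\kappa e_k)\sim\lambda\kappa e_k$,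 so $\sigma(\kappa)=\kappa$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:class}(b)]
If $n'\equiv\lambda n$ with $\lambda\ne0$, then $n'(W)=^*\lambda n(W)=n(W)$ for all $W$. Conversely, let $\Phi_n=\Phi_{n'}$ and put $m=n^\sharp n'$. Then $\Phi_m=\Phi_{n^\sharp}\Phi_n=\Phi_{n^\sharp n}$ is the identity, so $m(W)=^*W$ for all c.e.\ $W$. In case (ii) of Lemma \ref{lem:dichotomy} take $W=\operatorname{span}\{v_n:n\in\omega\}$: the infinitely many vectors $mv_n\in m(W)$ are independent modulo $W$, so $m(W)\not\subseteq^*W$. Hence (i) holds and $m\equiv\lambda$, where $\lambda\ne0$ because $\operatorname{im}m$ is infinite-dimensional. If $n$ is $\sigma$-semilinear, then $n'\equiv nn^\sharp n'=nm\equiv n\lambda=\sigma(\lambda)n$.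
\end{proof}

Recall two facts about linear maps with finite-dimensional kernel and cokernel between arbitrary vector spaces. First, $\operatorname{ind}ST=\operatorname{ind}S+\operatorname{ind}T$, by the exact sequence
\[
0\to\ker T\to\ker ST\to\ker S\to\operatorname{coker}T\to\operatorname{coker}ST\to\operatorname{coker}S\to0 .
\]
Second, if $T$ and $T+K$ are both Fredholm and $K$ has finite rank, then $\operatorname{ind}(T+K)=\operatorname{ind}T$: the inclusion $\iota$ of $\ker K$ is Fredholm and $(T+K)\iota=T\iota$.

\begin{proof}[Proof of Theorem \ref{thm:class}(c), given (a)]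
Let $n=n_0\tilde\sigma$ and $n'=n_0'\tilde\sigma'$ be Fredholm. From $nn'=n_0(\tilde\sigma n_0'\tilde\sigma^{-1})\tilde\sigma\tilde\sigma'$ and $\operatorname{ind}\tilde\sigma n_0'\tilde\sigma^{-1}=\operatorname{ind}n_0'$ we get $\operatorname{ind}nn'=\operatorname{ind}n+\operatorname{ind}n'$. Suppose $\Phi_n=\Phi_{n'}$. By (b), $n'-\lambda n$ has values in a finite-dimensional $Z$ for some $\lambda\neq0$. For $\kappa\in F$ and all $v$, the vector $\big(\sigma'(\kappa)-\sigma(\kappa)\big)\lambda nv=(n'-\lambda n)(\kappa v)-\sigma'(\kappa)(n'-\lambda n)v$ lies in $Z$. Since $n$ has infinite rank, $\sigma'=\sigma$. So $n_0'\equiv\lambda n_0$ and $\operatorname{ind}n'=\operatorname{ind}n$. By (a), the index is therefore a homomorphism defined on all of $\operatorname{Aut}\mathcal L^*$. It is onto because the shift $e_i\mapsto e_{i+1}$ has index $-1$.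

Bijections have index $0$. Conversely, let $\operatorname{ind}n=0$. Let $p$ be a computable projection onto $\ker n_0$ and let $g$ be an isomorphism of $\ker n_0$ onto a complement $C$ of $\operatorname{im}n_0$, which exists because the dimensions agree. The map $n_0+gp\in R$ is injective: if $n_0v=-gpv$, both sides lie in $\operatorname{im}n_0\cap C=0$, so $v\in\ker n_0$ and $v=pv=0$. It is onto: for $a\in V$ and $b\in\ker n_0$ it sends $a-pa+b$ to $n_0a+gb$. So $(n_0+gp)\tilde\sigma$ is a bijective computable semilinear map, it is $\equiv n$, and it induces $\Phi_n$.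

A bijective computable semilinear map has a computable inverse, so $W\mapsto n(W)$ is an automorphism of $\mathcal L$. By Guichard's theorem these are all the automorphisms of $\mathcal L$. Each of them respects $=^*$ and induces $\Phi_n$ on $\mathcal L^*$, so the image of $\operatorname{Aut}\mathcal L$ is the kernel just described.
\end{proof}

\section{From lattice automorphisms to ring automorphisms}\label{sec:coord}

We carry out the second half of Example \ref{ex:plane} in $\mathcal L^*$. The first need is to recognize graphs by lattice conditions. If $A\cap B=0$, a subspace $C\subseteq A+B$ is the graph of a linear map $A\to B$ exactly when $A\subseteq C+B$ and $B\cap C=0$; the map is injective when $A\cap C=0$ and onto when $B\subseteq A+C$. An automorphism of $\mathcal L^*$ preserves these conditions only modulo finite dimension, and that is enough.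

\begin{lemma}\label{lem:graph}
Let $A,B,C$ be c.e.\ subspaces with $C\subseteq A+B$, $A\subseteq^*C+B$ and $B\cap C=^*0$. Then there is a computable linear map $g:A\to B$ with $\{a-ga:a\in A\}=^*C$. If also $A\cap C=^*0$, then $\ker g$ is finite-dimensional. If also $B\subseteq^*A+C$, then $\operatorname{im}g=^*B$.
\end{lemma}

\begin{proof}
The c.e.\ subspace $A_0=A\cap(C+B)$ has finite codimension in $A$. For each vector $a$ of a computable basis of $A_0$, search for $ga\in B$ with $a-ga\in C$. Put $g=0$ on the finitely many further vectors of a basis of $A$. Then $a-ga\in C$ for all $a\in A_0$, so $\Gamma=\{a-ga:a\in A\}\subseteq^*C$. If $c\in C$, write $c=a-b$ with $a\in A$, $b\in B$. Then $a=c+b\in A_0$, and $c-(a-ga)=ga-b$ lies in $B\cap C$. So $C\subseteq\Gamma+(B\cap C)$, and $\Gamma=^*C$.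

If $a\in A_0$ and $ga=0$, then $a\in A\cap C$. Since $A_0\cap\ker g$ has finite codimension in $\ker g$, this proves the second claim. For the third, let $b=a+c\in B$ with $a\in A$, $c\in C$. Then $a=b-c\in A_0$, and $b-ga=c+(a-ga)$ lies in $B\cap C$. So $B\cap(A+C)\subseteq\operatorname{im}g+(B\cap C)$, and the left side has finite codimension in $B$.
\end{proof}

\begin{proposition}\label{prop:frame}
For every $\Phi\in\operatorname{Aut}\mathcal L^*$ there is a Fredholm map $u\in R$ such that $\Phi_u^{-1}\Phi$ fixes the classes of the five frame elements.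
\end{proposition}

\begin{proof}
Choose c.e.\ representatives $V_i'$ of $\Phi[V_i]$ and, for $j=2,3$, $C_j$ of $\Phi[G^{1j}_1]$. Since $C_j\subseteq^*V_1'+V_j'$, we may replace $C_j$ by $C_j\cap(V_1'+V_j')$. The graph $G=G^{1j}_1$ satisfies $V_1\subseteq G+V_j$, $V_j\subseteq V_1+G$ and $V_1\cap G=V_j\cap G=0$. Applying $\Phi$, we see that $(V_1',V_j',C_j)$ satisfies all hypotheses of Lemma \ref{lem:graph}. This gives $g_j:V_1'\to V_j'$ with finite-dimensional kernel, image $=^*V_j'$ and $\{a-g_ja:a\in V_1'\}=^*C_j$. As $[V_1']\ne[0]$, there is a computable isomorphism $\kappa:V\to V_1'$. Define $u\in R$ by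
\[
u(v_1,v_2,v_3)=\kappa v_1+g_2\kappa v_2+g_3\kappa v_3 .
\]
Then $uV_i=^*V_i'$ and $uG^{1j}_1=\{\kappa v-g_j\kappa v:v\in V\}=^*C_j$. It remains to see that $u$ is Fredholm. We have $\operatorname{im}u=^*V_1'+V_2'+V_3'=^*V$. Let $N$ be the space of triples in $V_1'\times V_2'\times V_3'$ with sum $0$. The third component maps $N$ into $V_3'\cap(V_1'+V_2')=^*0$ with kernel isomorphic to $V_1'\cap V_2'=^*0$, so $N$ is finite-dimensional. Finally, $\ker u$ is the preimage of $N$ under $(\kappa,g_2\kappa,g_3\kappa)$, which has finite-dimensional kernel.
\end{proof}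

\begin{proposition}\label{prop:alpha}
Let $\Psi\in\operatorname{Aut}\mathcal L^*$ fix the classes of the frame elements. Then there is a ring automorphism $\alpha$ of $R^*$ such that $\Psi[G^{ij}_T]=[G^{ij}_{T'}]$ for all $i\ne j$ whenever $[T']=\alpha[T]$.
\end{proposition}

\begin{proof}
Let $T\in R$, and let $C\subseteq V_1+V_2$ be a c.e.\ representative of $\Psi[G^{12}_T]$. From $V_1\subseteq G^{12}_T+V_2$ and $V_2\cap G^{12}_T=0$ we get $V_1\subseteq^*C+V_2$ and $V_2\cap C=^*0$. Lemma \ref{lem:graph} gives $g:V_1\to V_2$, and $T'=\iota_2^{-1}g\iota_1\in R$ satisfies $C=^*G^{12}_{T'}$. By Lemma \ref{lem:arith}(d), $\alpha[T]=[T']$ is well defined. The same construction for $\Psi^{-1}$ gives an inverse map, so $\alpha$ is a bijection. Applying $\Psi$ to the polynomials of Lemma \ref{lem:arith}(c) gives $\Psi[G^{ij}_T]=[G^{ij}_{T'}]$ for all $i\ne j$. Applying $\Psi$ to the identities (a) and (b) of that lemma gives $[G^{ik}_{(ST)'}]=[G^{ik}_{S'T'}]$ and $[G^{12}_{(T+S)'}]=[G^{12}_{T'+S'}]$. By (d) again, $\alpha$ is multiplicative and additive.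
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:class}(a), given Theorem \ref{thm:ring}]
The first assertion is in Lemma \ref{lem:induce}. Let $\Phi\in\operatorname{Aut}\mathcal L^*$, take $u$ from Proposition \ref{prop:frame}, put $\Psi=\Phi_u^{-1}\Phi$, and take $\alpha$ from Proposition \ref{prop:alpha}. Theorem \ref{thm:ring} gives $c=[m_0]$ and $\sigma$. By Lemma \ref{lem:dictionary}(c), $m_0$ is Fredholm, so $m=m_0\tilde\sigma$ is a computable semilinear Fredholm map, and so is $\hat m(v_1,v_2,v_3)=(mv_1,mv_2,mv_3)$. If $[T']=\alpha[T]$, then $T'm_0\equiv m_0\tilde\sigma T\tilde\sigma^{-1}$, that is, $T'm\equiv mT$. Since $\operatorname{im}m$ has finite codimension, $\hat mV_i=^*V_i$ and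
\[
\hat mG^{ij}_T=\{\iota_imv-\iota_jmTv:v\in V\}=^*\{\iota_imv-\iota_jT'mv:v\in V\}=^*G^{ij}_{T'} .
\]
So $\Psi$ and $\Phi_{\hat m}$ agree on all $[V_i]$ and $[G^{ij}_T]$. These generate $\mathcal L^*$ by Lemma \ref{lem:generate}, so $\Psi=\Phi_{\hat m}$ and $\Phi=\Phi_{u\hat m}$.
\end{proof}

\section{Automorphisms of the ring $R^*$}\label{sec:ring}

\subsection{The model case and the plan}

We must recover from an abstract automorphism of $R^*$ a map on vectors. For matrix rings an idempotent of rank one does this.

\begin{example}\label{ex:matrix}
Let $\beta$ be a ring automorphism of $M_2(F)$ and let $\sigma$ be its restriction to the center $F$. Let $p$ be the projection onto the first basis vector $\varepsilon$ along the second. Then $q=\beta(p)$ is an idempotent other than $0$ and $1$, so its range is a line $Fw$. Every vector has the form $a\varepsilon$, and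
\[
a\varepsilon=0\iff ap=0\iff\beta(a)q=0\iff\beta(a)w=0 .
\]
So $\mu(a\varepsilon)=\beta(a)w$ is a well-defined injective additive map, onto because every vector has the form $bw$. It satisfies $\mu(bv)=\beta(b)\mu(v)$. For scalar $b$ this says that $\mu$ is $\sigma$-semilinear, and in general that $\beta(b)=\mu b\mu^{-1}$.
\end{example}

In $R^*$ every operator of rank one is zero. To bring such operators back, repeat them infinitely often. Let
\[
M=F[x]\otimes V=\bigoplus_{k\ge0}x^kV,
\]
with the computable basis $x^ke_i$, and for $T\in R(V)$ let $1\otimes T$ act by $x^kv\mapsto x^kTv$. If $T\ne0$, then $1\otimes T$ has infinite rank, so $T\mapsto[1\otimes T]$ embeds $R(V)$ itself, not only its quotient, in $R^*(M)$. A computable bijection between the bases of $V$ and $M$ identifies $R^*(V)$ with $R^*(M)$ and carries $\gamma_\sigma$ to the automorphism, again called $\gamma_\sigma$, defined by the coordinatewise action of $\sigma$ in the basis $x^ke_i$. So it suffices to prove Theorem \ref{thm:ring} for $R^*(M)$.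

The operators $1\otimes T$ commute with the two shifts
\[
s(x^kv)=x^{k+1}v,\qquad s^-(x^kv)=x^{k-1}v\ \ (k\ge1),\qquad s^-(x^0v)=0 .
\]
These satisfy $s^-s=1$, and $\pi=1-ss^-$ is the projection onto $x^0V$, of infinite rank. The plan has four stages. We show that an automorphism $\alpha$ fixes $[s]$ and $[s^-]$ after an inner correction (\S\ref{sub:shift}). Then $\alpha$ preserves the commutant of $[s]$ and $[s^-]$, which we identify with a ring $\mathcal A$ of operator-valued Laurent series (\S\ref{sub:commutant}). This ring has idempotents of rank one over a field $L$ of Laurent series, so Example \ref{ex:matrix} produces a map $\mu$ on $L\otimes V$ (\S\ref{sub:spatial}). One coefficient of $\mu$ is the computable semilinear map that we want (\S\ref{sub:coefficient}).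

We put $M_{\le m}=\bigoplus_{k\le m}x^kV$. A linear map $C:M\to M$ has \emph{entries} $C_{lk}:V\to V$ defined by $C(x^kv)=\sum_lx^lC_{lk}v$. Every finite-dimensional subspace of $M$ lies in some $\bigoplus_{l\le d}x^lV_0$ with $V_0\subseteq V$ finite-dimensional. Hence $C$ has finite rank if and only if all but finitely many rows vanish and all entries have values in one finite-dimensional space.

\begin{lemma}\label{lem:simple}
The center of $R^*$ is $F$, and $R^*$ is a simple ring.
\end{lemma}

\begin{proof}
Nonzero scalars have infinite rank, so $F$ embeds in the center. Let $[T]$ be central, and suppose that case (ii) of Lemma \ref{lem:dichotomy} holds for $T$. For each $n$ complete $v_n,Tv_n$ by vectors $e_i$ with $k_n\le i<k_{n+1}$ to a basis of $H_{k_{n+1}}$ modulo $H_{k_n}$; together with $e_0,\dots,e_{k_0-1}$ this gives a computable basis of $V$. Let $A\in R$ send $Tv_n$ to $v_n$ and all other basis vectors to $0$. Then $(AT-TA)v_n=v_n$ for all $n$, so $AT-TA$ has infinite rank, a contradiction. So (i) holds and $[T]=\lambda$.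

Let $T\in R$ have infinite rank. Its image lies in no $H_k$, so a search gives a computable sequence $(b_n)$ such that the top indices of $f_n=Tb_n$ increase strictly. The set of these indices is decidable, and the $f_n$ together with the $e_j$ for $j$ not in this set form a computable basis of $V$, as it contains exactly one vector with each top index. Let $A$ send $f_n$ to $e_n$ and those $e_j$ to $0$, and let $Be_n=b_n$. Then $ATB=1$, so $[T]$ generates $R^*$ as a two-sided ideal.
\end{proof}

\subsection{The image of the shift pair is conjugate to it}\label{sub:shift}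

Let $\alpha$ be a ring automorphism of $R^*(M)$. Representatives of $\alpha[s]$ and $\alpha[s^-]$ satisfy the relation $s^-s=1$ only up to an error of finite rank. We shall use all powers of these operators at once, and the errors of the powers need not lie in one finite-dimensional space. So we first remove the error.

\begin{lemma}\label{lem:lift}
There are $t,t^-\in R(M)$ with $[t]=\alpha[s]$, $[t^-]=\alpha[s^-]$ and $t^-t=1$.
\end{lemma}

\begin{proof}
Take any representatives $t_0,t_0^-$. Then $t_0^-t_0=1+K$ with $K$ of finite rank. Let $E=\ker K$ and let $C$ be a complement of $E$, finite-dimensional. As $K$ maps $C$ isomorphically onto $K(M)$, the map $q=1-(K|_C)^{-1}K$ is a computable projection onto $E$ along $C$, and $q\equiv1$. On $E$ the relation is exact; we redefine $t_0$ on $C$, sending $C$ into room left free by $t_0E$.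

Let $p=t_0qt_0^-$. For $y\in E$ we have $pt_0y=t_0q(1+K)y=t_0y$, and $\operatorname{im}p\subseteq t_0E$. So $p$ is a projection onto $t_0E$. Moreover $[1-p]=\alpha[1-ss^-]=\alpha[\pi]\ne0$, so $\ker p=\operatorname{im}(1-p)$ is infinite-dimensional; here we use that $\pi$ has infinite rank. Choose an injective linear $g:C\to\ker p$, and let $r:M\to C$ be a computable projection onto $g(C)$ followed by $g^{-1}$, so that $rg=1_C$. Put
\[
t=t_0q+g(1-q),\qquad t^-=qt_0^-p+r(1-p).
\]
For $y\in E$ we get $ty=t_0y\in\operatorname{im}p$ and $t^-ty=qt_0^-t_0y=y$. For $y\in C$ we get $ty=gy\in\ker p$ and $t^-ty=rgy=y$. Finally $[t]=[t_0]$ and $[t^-]=[t_0^-][p]=[t_0^-t_0][t_0^-]=[t_0^-]$.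
\end{proof}

Let $f=1-tt^-$. It is idempotent, $ft=0$, $t^-f=0$, and $[f]=\alpha[\pi]\ne0$. So $fM$ is an infinite-dimensional c.e.\ subspace, the analog of $x^0V$. Let $j:V\to fM$ be a computable isomorphism and define $X\in R(M)$ by $X(x^kv)=t^kjv$.

\begin{lemma}\label{lem:X}
The map $X$ is injective, $tX=Xs$, $t^-X=Xs^-$, and $t^kf\in X\,R(M)$ for every $k\ge0$.
\end{lemma}

\begin{proof}
Let $\sum_kt^kjv_k=0$. Applying $f$ kills the terms with $k\ge1$ and fixes $jv_0$, so $v_0=0$. Applying $t^-$ lowers all exponents by one, and induction gives $v_k=0$ for all $k$. The relation $tX=Xs$ is the definition of $X$, and $t^-X=Xs^-$ follows from $t^-t=1$ and $t^-j=0$. Finally $t^kf=XQ_k$ with $Q_ky=x^kj^{-1}(fy)$.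
\end{proof}

If $X$ were Fredholm, $[X]$ would be the conjugating unit. The relations $t^-t=1$ and $[f]\neq0$ do not force this: on $M\oplus(F[x,x^{-1}]\otimes V)$ let $t$ be multiplication by $x$, and let $t^-$ be $s^-$ on the first summand and multiplication by $x^{-1}$ on the second; then $X$ has image $M$. We know too little about $t$ to exclude such a summand directly, whereas $s$ comes with a filtration by degree. So we transport $X$ to the side of $s$. Let $X_1\in R(M)$ represent $\alpha^{-1}[X]$ and let $N=\operatorname{im}X_1$, a c.e.\ subspace. Applying $\alpha^{-1}$ to Lemma \ref{lem:X} gives $[s][X_1]=[X_1]\alpha^{-1}[s]$ and $[s^k\pi]\in[X_1]R^*(M)$. By Lemma \ref{lem:dictionary}(a),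
\begin{equation}\label{eq:N}
sN\subseteq^*N\qquad\text{and}\qquad x^kV\subseteq^*N\ \text{ for every }k .
\end{equation}
These conditions still allow infinite codimension, as for $N=F[x]\otimes Y$ with $Y=\operatorname{span}(e_1,e_2,\dots)$. But this $N$ is a copy of $M$ compatible with both shifts, and so, up to finite rank, is every such $N$.

\begin{lemma}\label{lem:X2}
Let $N\subseteq M$ be a c.e.\ subspace satisfying \eqref{eq:N}. Then there is an injective $X_2\in R(M)$ with $\operatorname{im}X_2=^*N$, $sX_2\equiv X_2s$ and $s^-X_2\equiv X_2s^-$.
\end{lemma}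

\begin{proof}
Fix a finite-dimensional $W\subseteq M_{\le d}$ with $sN\subseteq N+W$. We build a basis of most of $N$ on which $s$ acts as a shift modulo $W$, and we control its span by leading coefficients.

Let $N_k=\{v\in V:x^kv\in N\}$, a c.e.\ subspace of finite codimension in $V$. Let $Y_m\supseteq N_m$ be the space of $x^m$-coefficients of elements of $N\cap M_{\le m}$. For $m\ge d$ we have $Y_m\subseteq Y_{m+1}$: if $y\in N\cap M_{\le m}$ and $sy=h+w$ with $h\in N$, $w\in W$, then $h\in M_{\le m+1}$, and since $w\in M_{\le m}$ the $x^{m+1}$-coefficient of $h$ is the $x^m$-coefficient of $y$. An increasing chain of subspaces of finite codimension stabilizes, so there is $m_0>d$ with $Y_m=Y$ for all $m\ge m_0$.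

Let $Y^0=\bigcap_{k\le m_0}N_k\subseteq Y$. It is c.e.\ of finite codimension in $V$; let $y_0,y_1,\dots$ be a computable basis, and let $z_0,\dots,z_{r-1}$ be a basis of a complement of $Y^0$ in $Y$. Put $h_{k,i}=x^ky_i\in N$ for $k\le m_0$. For $k\ge m_0$, given $h_{k,i}\in N$, search for $w\in W$ with $sh_{k,i}-w\in N$ and put $h_{k+1,i}=sh_{k,i}-w$. For $l<r$ choose $g_{0,l}\in N\cap M_{\le m_0}$ with $x^{m_0}$-coefficient $z_l$, and define $g_{k+1,l}=sg_{k,l}-w\in N$ by the same search. Since $W\subseteq M_{\le m_0}$, the vector $h_{k,i}$ has leading term $x^ky_i$ and $g_{k,l}$ has leading term $x^{m_0+k}z_l$. Define $X_2\in R(M)$ by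
\[
X_2(x^ke_l)=g_{k,l}\ \ (l<r),\qquad X_2(x^ke_{r+i})=h_{k,i}.
\]

\emph{Injectivity.} In a nontrivial combination of the $h_{k,i}$ and $g_{k,l}$, let $D$ be the largest degree of a vector that occurs. The coefficient of $x^D$ is a nontrivial combination of the independent vectors $y_i,z_l$, so it is not zero.

\emph{Image.} We have $\operatorname{im}X_2\subseteq N$. If $y\in N\cap M_{\le m}$ with $m\ge m_0$, its $x^m$-coefficient lies in $Y$, so subtracting a combination of the $h_{m,i}$ and $g_{m-m_0,l}$ gives an element of $N\cap M_{\le m-1}$. Hence $N\subseteq\operatorname{im}X_2+M_{\le m_0-1}$. Also $\operatorname{im}X_2$ contains $\bigoplus_{k<m_0}x^kY^0$, which has finite codimension in $M_{\le m_0-1}$. So $N\subseteq^*\operatorname{im}X_2$.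

\emph{Commutation.} On basis vectors, $sX_2-X_2s$ takes the values $sh_{k,i}-h_{k+1,i}$ and $sg_{k,l}-g_{k+1,l}$, which lie in $W$. On basis vectors of degree $k+1$, the map $s^-X_2-X_2s^-$ takes the values $s^-h_{k+1,i}-h_{k,i}$ and $s^-g_{k+1,l}-g_{k,l}$, which lie in $s^-W$ because $s^-s=1$. In degree $0$ it takes the values $s^-h_{0,i}=0$ and the finitely many values $s^-g_{0,l}$. The chains $h_{k,i}$ were started in degree $0$ for exactly this reason.
\end{proof}

\begin{proposition}\label{prop:conj}
There is a unit $c_1\in R^*(M)$ with $\alpha[s]=c_1[s]c_1^{-1}$ and $\alpha[s^-]=c_1[s^-]c_1^{-1}$.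
\end{proposition}

\begin{proof}
Apply Lemma \ref{lem:X2} to $N=\operatorname{im}X_1$. By Lemma \ref{lem:dictionary}(a), $[X_1]=[X_2]u$ and $[X_2]=[X_1]u'$ for some $u,u'$. By Lemma \ref{lem:dictionary}(b), $[X]$ and $[X_2]$ are left cancellable, and so is $[X_1]=\alpha^{-1}[X]$. From $[X_1]=[X_1]u'u$ and $[X_2]=[X_2]uu'$ we get $u'=u^{-1}$. Put $c_1=\alpha(u)$, so that $\alpha[X_2]=[X]c_1^{-1}$. Applying $\alpha$ to $[s][X_2]=[X_2][s]$ and using $tX=Xs$, we find
\[
[X][s]c_1^{-1}=[t][X]c_1^{-1}=[X]c_1^{-1}\alpha[s].
\]
Cancel $[X]$. The same lines with $s^-,t^-$ in place of $s,t$ give the second formula.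
\end{proof}

If the theorem holds for $\tau\mapsto c_1^{-1}\alpha(\tau)c_1$ with unit $c$, it holds for $\alpha$ with unit $c_1c$. \emph{From now on $\alpha$ fixes $[s]$ and $[s^-]$}, hence also $[\pi]$. By Lemma \ref{lem:simple}, $\alpha$ restricts on the center to an automorphism $\sigma$ of $F$, not yet known to be computable. For $T\in R(V)$ let $T^\pi$ act as $T$ on $x^0V$ and as $0$ on $x^kV$ for $k\ge1$. Then $[T]\mapsto[T^\pi]$ is a ring isomorphism of $R^*(V)$ onto the corner $[\pi]R^*(M)[\pi]$, because $\pi C\pi=(C_{00})^\pi$ for $C\in R(M)$. Since $\alpha$ preserves the corner, it induces a ring automorphism $\alpha_0$ of $R^*(V)$.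

\subsection{The commutant of the shifts}\label{sub:commutant}

Let $\mathcal S$ be the subring of elements of $R^*(M)$ that commute with $[s]$ and $[s^-]$. It contains the classes $[1\otimes T]$ but not $[s]$, since $s^-s-ss^-=\pi$. It does contain the shift cut down to finite multiplicity: if $p\in R(V)$ has rank one, then $C(x^kv)=x^{k+1}pv$ commutes with $s$, and $s^-C-Cs^-=p^\pi$ has rank one. Backward shifts of finite multiplicity may even be summed in infinite series, because $s^-$ kills each vector after finitely many steps. This suggests the following description.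

Let $\mathcal A$ be the set of families $a=(a_n)_{n\in\mathbb Z}$ of linear maps $V\to V$ such that $(n,v)\mapsto a_nv$ is computable, $a_n=0$ for all $n$ above some $d\ge0$, and there is a finite-dimensional $V_0(a)\subseteq V$ with $a_n(V)\subseteq V_0(a)$ for all $n\ne0$. No condition is put on $a_0\in R(V)$. We think of $a$ as the series $\sum a_nx^n$, add termwise, and multiply by $(ab)_n=\sum_{i+j=n}a_ib_j$. These sums are finite because $i$ and $j$ are bounded above. For $n\ne0$ the map $(ab)_n$ has values in $V_0(a)+a_0V_0(b)$, since $i\ne0$ or else $i=0$ and $j\neq0$. Both $(ab)c$ and $a(bc)$ have coefficients $\sum_{i+j+k=n}a_ib_jc_k$. So $\mathcal A$ is a ring, and it contains $R(V)$ as the constant series. For $a\in\mathcal A$ let $T_a\in R(M)$ be the operator with entries $(T_a)_{lk}=a_{l-k}$, that is, $T_a(x^kv)=\sum_{0\le l\le k+d}x^la_{l-k}v$. For a constant series $T$ this is $1\otimes T$.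

\begin{proposition}\label{prop:commutant}
The map $a\mapsto[T_a]$ is a ring isomorphism of $\mathcal A$ onto $\mathcal S$.
\end{proposition}

\begin{proof}
We use the finite-rank criterion for entries. Let $a,b\in\mathcal A$ with $a_n=0$ for $n>d$. The map is additive and sends $1$ to $1$.

\emph{Values in $\mathcal S$.} The $(l,k)$ entry of $T_as$ is $a_{l-k-1}$, and $sT_a$ has the same entries except that row $0$ vanishes. So $T_as-sT_a$ lives in row $0$, with entries $a_{-k-1}$. The $(l,k)$ entry of $s^-T_a$ is $a_{l+1-k}$, and $T_as^-$ has the same entries except that column $0$ vanishes. So $s^-T_a-T_as^-$ lives in column $0$, with entries $a_{l+1}$, which vanish for $l\ge d$. The subscripts $-k-1$ and $l+1$ are nonzero, so all these entries have values in $V_0(a)$.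

\emph{Products.} The $(l,k)$ entry of $T_{ab}-T_aT_b$ is $\sum_{r<0}a_{l-r}b_{r-k}$. Here $l-r\ge l+1>0$, so the entry has values in $V_0(a)$ and vanishes for $l\ge d$.

\emph{Injectivity.} If $T_a$ has finite rank, then $a_{l-k}=0$ for all $k\ge0$ and all $l\ge l_0$. Every integer has the form $l-k$, so $a=0$.

\emph{Surjectivity.} Let $C\in R(M)$ be such that $K=Cs-sC$ and $K'=Cs^--s^-C$ have finite rank. From $1=ss^-+\pi$ we get $C=sCs^-+G$ with $G=Ks^-+C\pi$. Iterating, $C=\sum_{j<J}s^jG(s^-)^j+s^JC(s^-)^J$, and the last term kills $M_{\le J-1}$. So $C=\sum_{j\ge0}s^jG(s^-)^j$, a finite sum on each vector. Since $s^-\pi=0$, we have $s^-C\pi=-K'\pi$, so $(1-\pi)C\pi=ss^-C\pi$ has finite rank. Hence $G=(C_{00})^\pi+G'$ with $G'$ of finite rank. The first part contributes $\sum_js^j(C_{00})^\pi(s^-)^j=1\otimes C_{00}$. Let $g_{i,n}$ be the entries of $G'$; they vanish for $i>d'$ and have values in a finite-dimensional $V_0$. The $(l,k)$ entry of $C'=\sum_js^jG'(s^-)^j$ is $\sum_{j\le\min(l,k)}g_{l-j,k-j}$, a partial sum along a diagonal of $G'$. Put $i=l-j$ and $n=l-k$; then $i$ runs from $\max(0,n)$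 to $l$. For $l\ge d'$ the sum is therefore complete and equals
\[
c_n=\sum_{i=\max(0,n)}^{d'}g_{i,i-n},
\]
which is $0$ for $n>d'$. The family $c=(c_n)$ is computable and all $c_n$, including $c_0$, have values in $V_0$. So $c\in\mathcal A$, and $C'-T_c$ lives in the rows $l<d'$ with entries having values in $V_0$. Thus $C\equiv T_a$ with $a=C_{00}+c$.
\end{proof}

Since $\alpha$ and $\alpha^{-1}$ fix $[s]$ and $[s^-]$, they preserve $\mathcal S$, and $\alpha$ induces a ring automorphism of $\mathcal A$, again written $\alpha$. It satisfies $\alpha(\lambda)=\sigma(\lambda)$ for $\lambda\in F$. The link with the corner is the constant term. If $T\in R(V)$ and $a=\alpha(T)\in\mathcal A$, then $\alpha$ maps $[T^\pi]=[\pi][1\otimes T][\pi]$ to $[\pi][T_a][\pi]=[(a_0)^\pi]$, so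
\begin{equation}\label{eq:corner}
\alpha_0[T]=[a_0].
\end{equation}

\subsection{The automorphism of $\mathcal A$ comes from a map on vectors}\label{sub:spatial}

Let $L$ be the set of series $\sum_{n\le d}\lambda_nx^n$ with $\lambda_n\in F$ and $n\mapsto\lambda_n$ computable. It is a field: once the leading term of a nonzero series is given, the coefficients of the inverse are computed recursively. Let $V_L$ be the set of series $\sum_{n\le d}v_nx^n$ with $n\mapsto v_n$ computable and all $v_n$ in one finite-dimensional subspace of $V$. If all $v_n$ lie in $H_k$, the series is uniquely a combination $\sum_{i<k}\lambda_ie_i$ with $\lambda_i\in L$. So $V_L$ is an $L$-vector space with basis $(e_i)$, and it contains $V$ as the constant series. Let $e_i^*:V_L\to L$ be the coordinate functionals.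

The ring $\mathcal A$ acts on $V_L$ by $(av)_n=\sum_{i+j=n}a_iv_j$; if all $v_j$ lie in $Z$, then all $(av)_n$ lie in $V_0(a)+a_0Z$. The action is $L$-linear, because the $a_i$ are $F$-linear, and faithful, because $(av)_n=a_nv$ for $v\in V$. The scalars of $L$ are in general not in $\mathcal A$, since $x\cdot1$ has a nonconstant coefficient of infinite rank. But for $y\in V_L$ and $\varphi$ in the $L$-span of the $e_i^*$, the operator $y\otimes\varphi:u\mapsto\varphi(u)y$ is given by an element of $\mathcal A$: take for $a_nv$ the coefficient of $x^n$ in $\varphi(v)y$; these coefficients are computable, vanish for $n$ above a bound independent of $v\in V$, and lie in the span of the coefficients of $y$. Let $p=e_0\otimes e_0^*$. Then $ap=(ae_0)\otimes e_0^*$ and $pap=e_0^*(ae_0)\,p$, so $p\mathcal Ap=Lp\cong L$.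

\begin{proposition}\label{prop:mu}
There is an additive bijection $\mu:V_L\to V_L$ with $\mu(bv)=\alpha(b)\mu(v)$ for all $b\in\mathcal A$ and $v\in V_L$. Moreover $V_L$ is the $L$-span of $\mu(V)$.
\end{proposition}

\begin{proof}
Let $q=\alpha(p)$, a nonzero idempotent with $q\mathcal Aq\cong p\mathcal Ap$ a field. We show that $qV_L$ is a line. It is a nonzero $L$-subspace. Suppose $u_1,u_2\in qV_L$ are $L$-independent. They involve finitely many $e_i$, so there are $\varphi_1,\varphi_2$ in the $L$-span of the $e_i^*$ with $\varphi_i(u_j)=\delta_{ij}$. The elements $\xi_i=q(u_i\otimes\varphi_i)q$ of $q\mathcal Aq$ are nonzero, since $\xi_iu_i=u_i$. But $\xi_2$ has values in $Lu_2$ and $\xi_1u_2=0$, so $\xi_1\xi_2=0$, which is impossible in a field. Hence $qV_L=Lw$ with $qw=w\ne0$.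

Every $v\in V_L$ has the form $ae_0$, with $a=v\otimes e_0^*$. Since $p$ and $q$ have ranges $Le_0$ and $Lw$ and the action is faithful and $L$-linear, the chain of equivalences in Example \ref{ex:matrix} holds with $e_0$ for $\varepsilon$ and $\alpha$ for $\beta$. So $\mu(ae_0)=\alpha(a)w$ is well defined, additive and injective, and $\mu(bae_0)=\alpha(b)\alpha(a)w$. It is onto: choose $i$ with $e_i^*(w)\ne0$; then $y=bw$ for $b=y\otimes e_i^*(w)^{-1}e_i^*$, and $b=\alpha(a)$ for some $a$.

For $\lambda\in L$ we have $\lambda p\in p\mathcal Ap$, so $\alpha(\lambda p)\in q\mathcal Aq$ and $\alpha(\lambda p)w=\theta(\lambda)w$ for some $\theta(\lambda)\in L$. Since $\lambda ae_0=a(\lambda p)e_0$, we get $\mu(\lambda ae_0)=\alpha(a)\theta(\lambda)w=\theta(\lambda)\mu(ae_0)$. Thus $\mu(\sum\lambda_ie_i)=\sum\theta(\lambda_i)\mu(e_i)$, and the last claim follows from surjectivity.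
\end{proof}

\subsection{A computable coefficient of $\mu$}\label{sub:coefficient}

We return from $L$ to $F$ by taking coefficients. For $n\in\mathbb Z$ and $v\in V$ let $\mu_n(v)\in V$ be the coefficient of $x^n$ in $\mu(v)$. Since $\mu(\lambda v)=\sigma(\lambda)\mu(v)$ for $\lambda\in F$, each $\mu_n:V\to V$ is $\sigma$-semilinear. Let $T\in R(V)$ and $a=\alpha(T)$. The coefficient of $x^n$ in $\mu(Tv)=a\mu(v)$ is $\mu_nTv=\sum_{i+j=n}a_i\mu_jv$, and the terms with $i\ne0$ lie in $V_0(a)$. Hence
\begin{equation}\label{eq:coef}
\mu_nTv-a_0\mu_nv\in V_0(a)\qquad\text{for all }n\in\mathbb Z,\ v\in V .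
\end{equation}
With \eqref{eq:corner} this gives $\mu_nT\equiv T'\mu_n$ whenever $[T']=\alpha_0[T]$. This says nothing if $\mu_n$ has finite rank. A priori every $\mu_n$ might have finite rank, with the ranks unbounded; what excludes this is that the error space in \eqref{eq:coef} does not depend on $n$. Let $S\in R(V)$ be the shift $Se_i=e_{i+1}$.

\begin{lemma}\label{lem:infrank}
Some $\mu_n$ has infinite-dimensional image.
\end{lemma}

\begin{proof}
Suppose that every $U_n=\mu_n(V)$ is finite-dimensional. Since $\alpha_0$ is onto, \eqref{eq:corner} gives $T\in R(V)$ such that $a=\alpha(T)$ has $a_0=S+K$ with $K$ of finite rank. Choose $k$ with $V_0(a)+\operatorname{im}K\subseteq H_k$. By \eqref{eq:coef}, $SU_n\subseteq U_n+H_k$ for all $n$. If $U_n\ne0$, let $u\in U_n$ have the largest top index $D$ that occurs in $U_n$. Then $e_{D+1}$ occurs in $Su$ but in no vector of $U_n$, so $D+1<k$. Hence $U_n\subseteq H_k$ for all $n$, and $\mu(V)$ lies in the $L$-span of $e_0,\dots,e_{k-1}$. This contradicts Proposition \ref{prop:mu}.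
\end{proof}

Fix such an $n$ and put $m=\mu_n$. Then $m$ is $\sigma$-semilinear of infinite rank, and
\begin{equation}\label{eq:m}
mT\equiv T'm\qquad\text{whenever }T,T'\in R(V)\text{ and }[T']=\alpha_0[T].
\end{equation}
Nothing so far was constructed by an algorithm, since $\alpha$ is an arbitrary automorphism. Computability comes from the fact that $\alpha$ sends a single computable operator to a single computable operator. The shift encodes the whole basis, and a diagonal operator encodes the whole field.

\begin{lemma}\label{lem:computable}
The automorphism $\sigma$ and the map $m$ are computable.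
\end{lemma}

\begin{proof}
Let $b=\alpha(S)\in\mathcal A$. Then $\mu(e_i)=\mu(S^ie_0)=b^iw$ with $w=\mu(e_0)$. If $b_j=0$ for $j>d$ and $w_j=0$ for $j>d'$, then $m(e_i)$ is the sum of the vectors $b_{j_1}\cdots b_{j_i}w_{j_0}$ over the finitely many tuples with $j_0+\dots+j_i=n$, $j_0\le d'$ and $j_1,\dots,j_i\le d$. So $i\mapsto m(e_i)$ is computable.

The vectors $m(e_i)$ span the infinite-dimensional space $m(V)$, so a search gives a computable sequence $i_0<i_1<\cdots$ such that the vectors $y_k=m(e_{i_k})$ are linearly independent. Let $k\mapsto r_k$ be a computable sequence that lists each element of $F$ infinitely often. Let $D\in R(V)$ be given by $De_{i_k}=r_ke_{i_k}$ and $De_i=0$ for the other $i$. By \eqref{eq:m} there are $D'\in R(V)$ and a finite-dimensional $Z$ with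
\[
\sigma(r_k)y_k-D'y_k\in Z\qquad\text{for all }k .
\]
When $y_k\in Z$ this carries no information about $\sigma(r_k)$, but that happens for at most $\dim Z$ values of $k$; this is why each scalar is repeated infinitely often. Given $\lambda\in F$, search for $k$ with $r_k=\lambda$ and $y_k\notin Z$, and then for $\kappa\in F$ with $\kappa y_k-D'y_k\in Z$. Both tests are decidable by Lemma \ref{lem:bases}(d). The value $\kappa=\sigma(\lambda)$ passes the test, and it is the only one, since $(\kappa-\sigma(\lambda))y_k\in Z$ forces $\kappa=\sigma(\lambda)$. So $\sigma$ is computable, and so is $m(\sum\lambda_ie_i)=\sum\sigma(\lambda_i)m(e_i)$.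
\end{proof}

\begin{proof}[End of the proof of Theorem \ref{thm:ring}]
Write $m=m_0\tilde\sigma$ with $m_0\in R(V)$, and let $\xi=[m_0]\ne0$. Composing \eqref{eq:m} on the right with $\tilde\sigma^{-1}$ gives $\alpha_0(\tau)\xi=\xi\gamma_\sigma(\tau)$. With $\delta_0=\alpha_0\gamma_\sigma^{-1}$ this reads
\[
\delta_0(\rho)\,\xi=\xi\rho\qquad\text{for all }\rho\in R^*(V).
\]
Simplicity now makes $\xi$ a unit. The right ideal $\{\tau:\xi\tau=0\}$ is two-sided, since $\xi\tau=0$ implies $\xi\rho\tau=\delta_0(\rho)\xi\tau=0$; it does not contain $1$, so it is $0$ by Lemma \ref{lem:simple}. The right ideal $\xi R^*(V)$ is two-sided, since $\delta_0(\rho)\xi\tau=\xi\rho\tau$ and $\delta_0$ is onto; it is nonzero, so it is everything. Thus $\xi\rho=1$ for some $\rho$, and $\xi(\rho\xi-1)=0$ gives $\rho\xi=1$. So $\delta_0$ is conjugation by the unit $\xi$.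

It remains to pass from the corner to $R^*(M)$. The automorphism $\gamma_\sigma$ of $R^*(M)$ fixes $[s]$, $[s^-]$ and $[\pi]$, and it sends $[T^\pi]$ to $[(\tilde\sigma T\tilde\sigma^{-1})^\pi]$. So $\delta=\alpha\gamma_\sigma^{-1}$ fixes $[\pi]$ and acts on the corner by $\tau\mapsto\eta\tau\eta'$, where $\eta,\eta'$ are the elements of the corner that correspond to $\xi,\xi^{-1}$, so that $\eta\eta'=\eta'\eta=[\pi]$. The corner is as large as the whole ring: let $\kappa\in R(M)$ be a computable isomorphism of $M$ onto $x^0V$ and let $\kappa^-=\kappa^{-1}\pi$, so that $\kappa^-\kappa=1$, $\kappa\kappa^-=\pi$ and $\pi\kappa=\kappa$. Write $\kappa,\kappa^-$ also for their classes. For $\tau\in R^*(M)$ the element $\kappa\tau\kappa^-$ lies in the corner and $\tau=\kappa^-(\kappa\tau\kappa^-)\kappa$. Hence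
\[
\delta(\tau)=\delta(\kappa^-)\,\eta\,\kappa\tau\kappa^-\,\eta'\,\delta(\kappa)=c\,\tau\,c',\qquad c=\delta(\kappa^-)\eta\kappa,\quad c'=\kappa^-\eta'\delta(\kappa).
\]
Using $\delta[\pi]=[\pi]$ we compute
\[
cc'=\delta(\kappa^-)[\pi]\delta(\kappa)=\delta(\kappa^-\pi\kappa)=1,\qquad
c'c=\kappa^-\eta'\,\delta(\kappa\kappa^-)\,\eta\kappa=\kappa^-[\pi]\kappa=1 .
\]
So $c$ is a unit and $\alpha(\tau)=\delta(\gamma_\sigma(\tau))=c\,\gamma_\sigma(\tau)\,c^{-1}$ for all $\tau\in R^*(M)$. This proves Theorem \ref{thm:ring}, and with it the parts (a) and (c) of Theorem \ref{thm:class} that depended on it.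
\end{proof}

\begin{thebibliography}{1}

\bibitem{survey}
\emph{The Lattice of Computably Enumerable Vector Spaces},
\texttt{http://images.google.com/\allowbreak url?q=\allowbreak https://home.gwu.edu/\allowbreak \textasciitilde harizanv/\allowbreak FINAL436364\_1\_En\_23\_\allowbreak Chapter\_\allowbreak OnlinePDF\allowbreak \%25281\%2529.pdf\allowbreak \&sa=U\allowbreak \&ved=2ahUKEwj3ho-\allowbreak jnOGFAxXkAjQIHYhJAvAQr4kDegQIGxAB\allowbreak \&usg=\allowbreak AOvVaw3AOxitjR4X9djLrA0n55uy}

\end{thebibliography}
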